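\title{Blocking translates of large patterns on the infinite chessboard}

\begin{abstract}
Two players alternately select squares of the infinite chessboard, and the first player wants to occupy a translate of one of $k$ given finite patterns. We prove that the second player can prevent this as soon as every pattern has at least $f(k)=O(k^{27}\log^{18}(2k))$ squares, whatever the shapes and diameters of the patterns. The result holds when the players select $p\le q$ points per turn in any infinite torsion-free abelian group. We also show that $f(k)$ must exceed $\lfloor\frac12\log_2k\rfloor$, and that for $p>q$ no threshold exists in the Maker--Breaker version. The proof cuts the infinite board, by random partitions and a random coloring, into finite boards whose size does not depend on the diameters, and plays a potential strategy on each of them.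
\end{abstract}

\section{The game and the results}\label{sec:intro}

Let $X$ be a set and $H$ a family of subsets of $X$. In the \emph{$(p,q,H)$ game}, players I and II alternately select $p$ and $q$ previously unselected elements of $X$ per turn, respectively, with I moving first. The first player who has selected all elements of some member of $H$ wins.

Let $X=\mathbb Z^2$ be the set of squares of the infinite chessboard, and let $P_1,\dots,P_k$ be finite nonempty sets of squares, not necessarily connected; we call them \emph{patterns}. Write $\mathcal P=(P_1,\dots,P_k)$, let $n=\min_i|P_i|$, and let $d$ be the largest Euclidean diameter of a $P_i$. The game $A(p,q;\mathcal P)$ is the $(p,q,H)$ game in which $H$ consists of all translates $t+P_i$. How large must $n$ be for II to prevent I from winning?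

Very small patterns are won by I. If $p=q=k=1$ and $P_1=\{0,v\}$, then I selects $0$, and II cannot select both $v$ and $-v$. The pattern $\{0,v,2v\}$ is already blocked: cut each progression $y+\mathbb Zv$ into consecutive pairs, note that three consecutive terms contain a pair, and let II always answer with the partner of the square that I has just selected. The length of $v$ plays no role in either case. It is known that II can prevent I from winning $A(1,1;\mathcal P)$ if $n\ge 50\log_2d+25\log_2k+25$. (We shall not use this.) The following conjecture from \cite{GHG} asks for a bound without $d$.

\medskip
\noindent\textbf{Conjecture.} \emph{There is a function $f(k)$, depending only on $k$, such that \textup{II} can prevent \textup{I} from winning $A(1,1;\mathcal P)$ whenever $n\ge f(k)$.}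
\medskip

Two observations suggest that the diameter should not matter. First, suppose that II can keep I from ever occupying a translate of $P_1,\dots,P_k$ when $p=q=1$, and let $M\ge1$ be an integer. Each translate of a dilated pattern $MP_i$ lies in one coset of $M\mathbb Z^2$, which is a copy of $\mathbb Z^2$, so II blocks $MP_1,\dots,MP_k$ by answering in the coset where I has just played. The diameter has grown by the factor $M$, and the task of II has not become harder. Second, shrink every pattern to exactly $n$ squares, which only helps I. Then each translate meets at most $kn^2$ others, and under a random two-coloring of the squares it is monochromatic with probability $2^{1-n}$. If $n\ge20\log_2(2k)$, then $2^n\ge 1024k\cdot n^2\ge 2e(kn^2+1)$, and the Local Lemma and compactness (both recalled in Section~\ref{sec:cells}) give a coloring of the whole board without a monochromatic translate. So drawn final positions exist under a condition free of $d$. The difficulty is that II must reach such a position against an adversary who sees his moves.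

We prove the conjecture in a stronger form. In the \emph{Maker--Breaker version} of the game only the sets completed by I count, and II merely tries to prevent them; accordingly we call I \emph{Maker} (she) and II \emph{Breaker} (he). If Breaker can keep Maker from ever occupying a translate of a pattern, then I wins neither version. The game makes sense in any abelian group $G$ in place of $\mathbb Z^2$; recall that $G$ is \emph{torsion-free} if $cg=0$ with $c\in\mathbb Z\setminus\{0\}$ forces $g=0$.

\begin{theorem}\label{thm:main}
Let $G$ be an infinite torsion-free abelian group, let $P_1,\dots,P_k$ be finite subsets of $G$, and let $n=\min_i|P_i|$. Let $1\le p\le q$, and let $m\ge2$ be an integer with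
\begin{equation}\label{eq:m}
\sqrt m\ \ge\ 2^{15}k^{3/2}\,p\,\log_2m .
\end{equation}
If $n\ge m^9$, then in the game on $G$ with $p$ and $q$ points per turn, Breaker can prevent Maker from ever occupying a translate of any $P_i$. Condition \eqref{eq:m} holds for some $m=O(k^3p^2\log^2(2kp))$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds with $f(k)=O(k^{27}\log^{18}(2k))$. The same bound holds on $\mathbb Z^D$, with constants independent of $D$. If lattice rotations and reflections of the patterns are also allowed in the plane, Theorem~\ref{thm:main} holds with $k$ replaced by $8k$.
\end{corollary}

\begin{proof}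
Take $p=q=1$ and $f(k)=m^9$. The group of lattice rotations and reflections of the plane has order $8$, so allowing them amounts to a list of $8k$ patterns of the same sizes.
\end{proof}

The dependence on $k$ cannot be removed, and neither can the hypothesis $p\le q$.

\begin{proposition}\label{prop:lower}
Any function $f$ for which the conjecture holds satisfies $f(k)>\lfloor\frac12\log_2k\rfloor$ for all $k\ge4$.
\end{proposition}

\begin{proposition}\label{prop:bias}
If $p>q\ge1$, then for every finite nonempty $P\subset\mathbb Z^2$ Maker can occupy a translate of $P$ in the Maker--Breaker version, whatever $|P|$ is.
\end{proposition}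

Consequently, in the Maker--Breaker version a threshold $f(k,p,q)$ independent of the diameters exists if and only if $p\le q$. In that case it can be chosen polynomial in $k$ and $p$, and for $p=q=1$ it is at least of order $\log k$, because the strategy that proves Proposition~\ref{prop:lower} also wins the Maker--Breaker version.

\section{Two strategies for Maker}\label{sec:maker}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $n=\lfloor\frac12\log_2k\rfloor\ge1$ and let $S$ be a row of $2n-1$ squares. It has $\binom{2n-1}n\le4^n\le k$ subsets of size $n$; let $\mathcal P$ list them all, with repetitions to make $k$ entries. In her first $n$ moves Maker always plays in $S$. This is possible, since before her $n$-th move at most $2n-2$ squares are taken. She then owns an $n$-subset of $S$, while her opponent has made only $n-1$ moves and has completed nothing. So I wins $A(1,1;\mathcal P)$, and therefore $n<f(k)$.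
\end{proof}

For $p>q$ Maker advances in more translates per turn than Breaker can spoil, so she starts with many disjoint translates and raises a fixed fraction of them by one square at each stage.

\begin{proof}[Proof of Proposition~\ref{prop:bias}]
Let $n=|P|$ and $b=2(p+q)$. Fix $N_0=b^n$ pairwise disjoint translates of $P$; they can be chosen greedily, since a finite set meets only finitely many translates. Suppose that after stage $j-1$, where $1\le j\le n$, there are $N_{j-1}\ge b^{\,n-j+1}$ of them that contain exactly $j-1$ squares of Maker and none of Breaker; call these the members of stage $j$. Stage $j$ lasts $\tau=\lfloor N_{j-1}/(p+q)\rfloor$ turns. In each turn Maker adds one square to each of $p$ members that she has not yet treated in this stage and that Breaker has not hit. A turn together with Breaker's reply uses up at most $p+q$ members, because the members are disjoint, so before each of the $\tau$ turns at least $N_{j-1}-(\tau-1)(p+q)\ge p+q$ members are available. At the end $p\tau$ members are treated and at most $q\tau$ are hit. Hence the number of translates with exactly $j$ squares of Maker and none of Breaker satisfies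
\[
N_j\ge(p-q)\tau\ge\tau\ge\frac{N_{j-1}}{p+q}-1\ge\frac{N_{j-1}}{2(p+q)}\ge b^{\,n-j},
\]
where the fourth inequality uses $N_{j-1}\ge2(p+q)$. After stage $n$ we have $N_n\ge1$.
\end{proof}

\section{Splitting the board}\label{sec:split}

From now on we play for Breaker. A point is \emph{blank} if nobody has selected it. The whole proof is a generalization of the pairing strategy, and its skeleton is visible in the following case.

\begin{example}\label{ex:rows}
Let $p=q=1$, let $P_1$ be a horizontal row of six squares and $P_2$ a vertical column of six squares. For $P_1$ alone Breaker could pair squares horizontally, and for $P_2$ alone vertically. He cannot use both pairings on all squares, since a move of Maker would then call for two replies. So he assigns each square to one pattern. A square $(x,y)$ with $x+y$ even serves $P_1$: pair $(x,y)$ with $(x+2,y)$ when $x+y\equiv0\pmod 4$. A square with $x+y$ odd serves $P_2$: pair $(x,y)$ with $(x,y+2)$ when $x+y\equiv1\pmod4$. Every square is in exactly one pair. Along a translate of $P_1$ the sum $x+y$ takes six consecutive values; one of the first four is divisible by $4$, and that square and its partner both lie in the translate. The same holds for $P_2$ with the residue $1$. Breaker answers each move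 by its partner if the partner is blank, and anywhere otherwise. Maker never owns a pair, so she never owns a translate.
\end{example}

Three ingredients appear here: a partition into finite cells adapted to each pattern, a coloring that decides which partition a point obeys, and a strategy on each finite piece. The link between them is the following notion. A \emph{board} is a finite set $V$ with a family $H$ of subsets, called \emph{edges}.

\begin{definition}\label{def:hold}
Fix $p$. In the \emph{local game} on $(V,H)$, in each turn Maker picks $j$ blank points one at a time, where she chooses $1\le j\le p$, and Breaker replies with at most $j$ blank points. Besides, at any time blank points may be given to Breaker as \emph{gifts}, which he does not control. Breaker \emph{holds} the board if he has a strategy ensuring that Maker never owns an edge.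
\end{definition}

\begin{lemma}\label{lem:split}
Let $p\le q$. Suppose that $G$ is partitioned into finite sets $V$, each with a family $H_V$ of edges such that Breaker holds $(V,H_V)$, and that every translate of every $P_i$ contains an edge of some board. Then Breaker can prevent Maker from ever occupying a translate of any $P_i$.
\end{lemma}

\begin{proof}
After each turn of Maker, on every board where she has just picked $j\ge1$ points Breaker replies with at most $j$ points by his strategy for that board. This uses at most $p\le q$ picks. He spends the remaining picks on arbitrary blank points, which exist because $G$ is infinite, and treats them as gifts on their boards. Each board sees a play of its local game, so Maker never owns an edge, and hence never a translate.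
\end{proof}

This is the only place where $p\le q$ is used. Sections~\ref{sec:potential} and~\ref{sec:linear} give two criteria for holding a board with $N$ edges of size $s$: roughly $s>p\log N$ in general, and roughly $s^{3/2}>p\log N$ when edges meet in at most one point. Neither is of use on a square of side comparable to $d$, which may contain of order $d^2$ translates. The cells must follow the additive structure of the pattern and not the metric of the plane. Section~\ref{sec:patterns} extracts from each pattern a subpattern of one of two additive types, matching the two criteria, and Sections~\ref{sec:cells} and~\ref{sec:proof} construct the cells and the coloring.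

\section{A potential strategy}\label{sec:potential}

Let $p=1$. If the blank points were distributed by fair coins, an edge with $b$ blank points and no point of Breaker would go to Maker with probability $2^{-b}$. The sum of these numbers measures Breaker's exposure, and he keeps it below $1$ by always taking the point that carries the largest share of it. For $p$ picks per turn the base $2$ is replaced by $2^{1/p}$, so that a whole turn of Maker at most doubles a weight. In the next section Breaker will withdraw points from this game while it is running, so we allow for that from the start.

\begin{lemma}\label{lem:potential}
Let $\mathcal F$ be a family of nonempty subsets of a finite set $V$ with $\sum_{F\in\mathcal F}2^{-|F|/p}<\frac12$. Initially all points are blank and \emph{active}. In each round Maker picks, one at a time, between $1$ and $p$ active blank points, and then Breaker picks one active blank point, if there is one. At arbitrary moments the following side events may occur: blank points are made inactive forever; blank points are given to Breaker; Maker picks an inactive blank point (this does not count as a pick of the round). Then Breaker can ensure that no $F\in\mathcal F$ ever consists entirely of points that Maker picked while they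 were active.
\end{lemma}

\begin{proof}
Let $\lambda=2^{1/p}$. Call $F$ \emph{alive} if it contains no point of Breaker and no point that has been made inactive, and let $b(F)$ be its number of blank points. Put
\[
\Phi=\sum_{F\text{ alive}}\lambda^{-b(F)},\qquad \phi(x)=\sum_{F\ni x,\ F\text{ alive}}\lambda^{-b(F)} .
\]
Breaker's rule is to pick an active blank point $y$ that maximizes $\phi$. The side events never raise $\Phi$ or any $\phi(x)$: the first two only remove sets from the sums, and the third changes nothing, since a set containing an inactive point is not alive. An active pick $x$ of Maker multiplies by $\lambda$ the terms with $F\ni x$, so it raises $\Phi$ by $(\lambda-1)\phi(x)$ and multiplies $\Phi$ and each $\phi(x')$ by at most $\lambda$.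

We show that $\Phi<1$ at all times. Initially $\Phi<\frac12$, and the picks of the first round multiply $\Phi$ by at most $\lambda^p=2$, so $\Phi<1$ until Breaker first applies his rule. Now let $\Phi'<1$ be the value just before he picks $y$ by the rule, and let $\phi_0$ be the value of $\phi(y)$ at that moment. The pick lowers $\Phi$ to $\Phi'-\phi_0$, and after it every active blank $x$ has $\phi(x)\le\phi_0$. In the next round Maker's $l$-th active pick $x_l$ was active and blank at that time, so when it is picked $\phi(x_l)\le\lambda^{l-1}\phi_0$. After $l\le p$ active picks,
\[
\Phi\le\Phi'-\phi_0+(\lambda-1)(1+\lambda+\dots+\lambda^{l-1})\phi_0=\Phi'-\phi_0+(\lambda^l-1)\phi_0\le\Phi'<1 .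
\]
Thus $\Phi<1$ until the next application of the rule, and induction continues. If Breaker finds no active blank point, there will never be one again, and $\Phi$ does not rise any more.

A set of points that Maker picked while active is alive, because only blank points are made inactive, and it has $b(F)=0$. It would contribute $1$ to $\Phi$, which is impossible.
\end{proof}

With $\mathcal F=H$ and no point ever made inactive, Breaker needs one reply per turn, and we obtain the first criterion.

\begin{corollary}\label{cor:count}
If $(V,H)$ has at most $N$ edges, all of size $s$, and $s/p>\log_2N+1$, then Breaker holds $(V,H)$.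
\end{corollary}

For $p=1$ and a single edge, $s=2$ is the pairing strategy, and $s=1$, where equality holds and Maker wins at once, shows that the inequality must be strict.

\section{Linear boards}\label{sec:linear}

A board is \emph{linear} if distinct edges meet in at most one point. On the linear boards that we shall meet, $\log_2N$ is larger than $s$, so Corollary~\ref{cor:count} does not apply, and the potential strategy cannot stop Maker from taking most of some edge. Breaker lets this happen. When Maker owns all but $u$ points of an edge $A$, he declares $A$ dangerous and sets its remaining blank points aside as a \emph{reserve} $A^*$ that serves $A$ alone. If the reserve has more than $p$ points, Maker cannot fill it in one turn, and Breaker answers in it as in a pairing strategy. What can go wrong is that the points of $A$ have already been consumed by the reserves of other edges. By linearity each other reserve takes at most one point of $A$, so losing $w$ points requires $w$ dangerous edges through $A$ (Figure~\ref{fig:linear}). Such a configuration contains about $ws$ points of Maker, far more than one edge, and this the potential strategy can prevent. The choice $w\approx u\approx\sqrt s$ gives configurations of about $s^{3/2}$ points.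

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw[rounded corners] (-0.45,-0.4) rectangle (7.45,0.4);
\node at (8.1,0) {$A$};
\foreach \x in {0,2,4,6,7} \draw (\x,0) circle (0.17);
\foreach \x/\j in {1/1,3/2,5/3} {
  \draw[rounded corners] (\x-0.4,-2.45) rectangle (\x+0.4,5.45);
  \node at (\x,6.05) {$D_{\j}$};
  \foreach \y in {2,3,4,5} \fill (\x,\y) circle (0.17);
  \foreach \y in {-2,-1,0,1} \draw[fill=gray!40] (\x,\y) circle (0.17);
}
\end{tikzpicture}
\caption{The configuration that Breaker forbids on a linear board, drawn schematically for edges of size $s=8$ with $u=4$ and $w=3$. Each dangerous edge $D_j$ has $s-u$ points of Maker (black) and a reserve (gray). Each reserve takes at most one point of the edge $A$, so $A$ can lose $w$ points only if Maker owns all the black points.}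
\label{fig:linear}
\end{figure}

\begin{lemma}\label{lem:linear}
Let $(V,H)$ be a linear board with at most $N$ edges, all of size $s$, in which every point lies in at most $\Delta$ edges, where $\Delta\ge\max\{s,2\}$. If
\[
\sqrt s\ge16\,p\log_2\Delta\qquad\text{and}\qquad s^{3/2}>8p\,(\log_2N+1),
\]
then Breaker holds $(V,H)$.
\end{lemma}

\begin{proof}
Put $w=\lfloor\sqrt s\rfloor$ and $u=w+p$. Since $\sqrt s\ge16p$, we have $w\ge\sqrt s/2$, $u\le2\sqrt s$ and $s-u\ge1$. Let $\mathcal F$ be the family of all unions $M_1\cup\dots\cup M_w$ for which there are an edge $A$ and distinct edges $D_1,\dots,D_w\ne A$ meeting $A$ with $M_j\subset D_j$ and $|M_j|=s-u$.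

\emph{The family $\mathcal F$ satisfies the hypothesis of Lemma~\ref{lem:potential}.} Two of the $M_j$ share at most one point, so
\[
|M_1\cup\dots\cup M_w|\ge w(s-u)-\binom w2\ge w\big(s-\tfrac52\sqrt s\big)\ge\frac{ws}2 .
\]
There are at most $N$ choices for $A$, at most $s\Delta\le\Delta^2$ for each $D_j$, and $\binom su\le s^u\le\Delta^{2\sqrt s}$ for each $M_j$. Therefore
\[
\log_2\sum_{F\in\mathcal F}2^{-|F|/p}\le\log_2N+w\Big(2\log_2\Delta+2\sqrt s\log_2\Delta-\frac s{2p}\Big).
\]
The first hypothesis gives $2\log_2\Delta\le2\sqrt s\log_2\Delta\le s/(8p)$. So the right side is at most $\log_2N-ws/(4p)\le\log_2N-s^{3/2}/(8p)<-1$ by the second hypothesis.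

\emph{Reserves.} At each time $V$ is split into a set $E$, initially empty, of inactive points and the active part $V\setminus E$. Only blank points are ever moved to $E$, so Maker's points in $V\setminus E$ are exactly those she picked while they were active. Breaker follows Maker's picks one at a time. Immediately after she picks an active point $x$, every edge $A\ni x$ that is not yet dangerous and now has exactly $s-u$ points of Maker and no point of Breaker in $V\setminus E$ is declared \emph{dangerous}. Its reserve $A^*$ is the set of blank points of $A$ in $V\setminus E$ at that moment, and all these reserves are moved to $E$. Edges declared at the same moment share $x$, which is not blank, and by linearity share nothing else; reserves formed later avoid the earlier $E$. Hence all reserves are pairwise disjoint, $E$ is their union, and a reserve formed at the same moment as $A^*$ misses $A$.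

\emph{Replies.} After a turn in which Maker picked $j$ points, Breaker does the following.
\begin{enumerate}
\item[(a)] In each reserve that received a pick of Maker in this turn and contains no point of Breaker, he picks a blank point.
\item[(b)] If Maker picked at least one active point in this turn, he picks an active blank point, if any, by the rule of Lemma~\ref{lem:potential} for $\mathcal F$.
\end{enumerate}
All points of a reserve are blank when it is formed, so Maker's picks in reserves are inactive picks. As the reserves are disjoint, the replies (a) number at most the inactive picks of the turn, while (b) is made only if there was an active pick. So Breaker uses at most $j$ points. The turns with an active pick are the rounds of Lemma~\ref{lem:potential}; the moves to $E$, the inactive picks, the replies (a) and the gifts are its side events.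

For an edge $A$ let $E_A$ be the union of the reserves $D^*$ with $D\ne A$.

\emph{Claim 1: $|A\cap E_A|\le w-1$ for every edge $A$ at all times.} Each $D^*$ with $D\ne A$ meets $A$ in at most one point. If $|A\cap E_A|\ge w$, there are distinct dangerous edges $D_1,\dots,D_w\ne A$ meeting $A$, and Maker has taken $s-u$ points of each by active picks. The union of these points is a member of $\mathcal F$, contrary to Lemma~\ref{lem:potential}.

\emph{Claim 2: every reserve has at least $p+1$ points.} When $A$ is declared dangerous, its points in $V\setminus E$ are $s-u$ points of Maker and the points of $A^*$, and its points in $E$ lie in $E_A$. By Claim 1, $|A^*|\ge s-(s-u)-(w-1)=p+1$.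

\emph{Claim 3: reply \textup{(a)} is always possible, and after each reply every reserve with a point of Maker contains a point of Breaker.} Use induction on turns. If a reserve is hit in the current turn and contains no point of Breaker, then by the induction hypothesis all its points of Maker were picked in this turn. They number at most $p$, so by Claim 2 a blank point remains, and replies in other reserves do not use it.

Suppose now that Maker owns an edge $A$, and consider the turn in which she completes it. If $A$ is dangerous, she owns all of the at least $p+1$ points of $A^*$. One of them was picked in an earlier turn, after which $A^*$ contained a point of Breaker by Claim 3, a contradiction. If $A$ is not dangerous, consider the number of Maker's points of $A$ in $V\setminus E$. It starts at $0$ and rises by one exactly when she picks an active point of $A$. Since $A$ has no point of Breaker, $A$ would have been declared dangerous had this number reached $s-u$. So fewer than $s-u$ points of $A$ lie in $V\setminus E$, and more than $u>w-1$ lie in $E$. But $E=E_A$ because $A$ has no reserve, and this contradicts Claim 1.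
\end{proof}

\section{Free patterns and low-rank patterns}\label{sec:patterns}

For the rest of the paper $G$, $k$, $p$ and $m$ are as in Theorem~\ref{thm:main}, and $L=m^5$. Squaring \eqref{eq:m} gives $m\ge2^{30}k^3p^2(\log_2m)^2$, and hence
\begin{equation}\label{eq:basic}
m\ge2^{30},\qquad kp\le m/2^{30},\qquad \frac m{256k}\ge2^{22}(\log_2m)^2 .
\end{equation}
Breaker may replace each $P_i$ by any subset, since blocking the translates of a subset blocks those of $P_i$. We look for a subset whose additive relations are fully under control.

\begin{definition}
A finite set $\{x_1,\dots,x_\ell\}\subset G$ is \emph{$L$-dissociated} if $\sum_jc_jx_j=0$ with integers $|c_j|\le L$ forces all $c_j=0$.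
\end{definition}

Equivalently, two integer combinations of the $x_j$ whose coefficients differ by at most $L$ in modulus are equal only if they have the same coefficients: at this scale the $x_j$ behave like a basis of $\mathbb Z^\ell$. The rank of $G$ does not limit the size of such sets. In $\mathbb Z$, the set $\{1,L+1,(L+1)^2,\dots,(L+1)^{\ell-1}\}$ is $L$-dissociated, as one sees by reducing a relation modulo $L+1$ and dividing. At the other extreme, $\{0,1,\dots,L\}$ contains no $L$-dissociated pair, because $y\cdot x-x\cdot y=0$.

\begin{lemma}\label{lem:lin}
If $P$ is $L$-dissociated and $t\ne t'$, then $|(t+P)\cap(t'+P)|\le1$.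
\end{lemma}

\begin{proof}
Otherwise $t+x_a=t'+x_b$ and $t+x_c=t'+x_d$ with $a\ne c$, and $a\ne b$ since $t\ne t'$. Subtracting, $x_a-x_b-x_c+x_d=0$. After collecting terms the coefficients have modulus at most $2\le L$, and that of $x_a$ is $1$ or $2$, a contradiction.
\end{proof}

So dissociated patterns lead to linear boards. A pattern without a large dissociated subset is spanned, in a weak sense, by fewer than $m$ elements. The boxes generated by these elements grow polynomially in their radius, so at some radius the box hardly grows when it is shifted by elements of the pattern, like a long interval of $\mathbb Z$ under short shifts. For sets $Y,Z\subset G$ write $Y\pm Z=\{y\pm z:y\in Y,\ z\in Z\}$.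

\begin{lemma}\label{lem:dichotomy}
Let $P\subset G$ be finite with $|P|\ge m^9$. Then at least one of the following holds.
\begin{enumerate}
\item[\textup{(F)}] $P$ has an $L$-dissociated subset of size $m$.
\item[\textup{(R)}] There are $P'\subset P$ with $|P'|=m^4$ and finite nonempty sets $Q,Q^-,Q^+\subset G$ such that $Q^-\subset y-Q\subset Q^+$ for all $y\in P'$ and $|Q^-|\ge(1-\frac1m)|Q^+|$, $|Q^+|\le m^{9m}$.
\end{enumerate}
If $|P|\ge(2L+1)^m$, then \textup{(F)} holds.
\end{lemma}

\begin{proof}
Suppose that (F) fails, and let $X=\{x_1,\dots,x_\ell\}$ be a maximal $L$-dissociated subset of $P$. Subsets of dissociated sets are dissociated, so $\ell<m$. Every $y\in P$ satisfies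
\begin{equation}\label{eq:span}
cy=\sum_jc_jx_j\quad\text{for some integers } 1\le c\le L,\ |c_j|\le L .
\end{equation}
For $y\in X$ take $c=1$. For $y\notin X$, maximality gives a nontrivial relation on $X\cup\{y\}$; the coefficient of $y$ is nonzero because $X$ is dissociated, and we change signs if necessary. Since $G$ is torsion-free, $(c,c_1,\dots,c_\ell)$ determines $y$, so $|P|\le L(2L+1)^\ell<(2L+1)^m$. This proves the last statement.

To add such expressions we need a common $c$. At least $|P|/L\ge m^4$ points $y$ satisfy \eqref{eq:span} with the same $c$; fix this $c$ and let $P'$ consist of exactly $m^4$ of them. For integers $R\ge0$ put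
\[
B_R=\Big\{g\in G:\ cg=\sum_ju_jx_j\ \text{ for some integers }|u_j|\le R\Big\}.
\]
Then $0\in B_R=-B_R$, $B_R+B_{R'}\subset B_{R+R'}$, $P'\subset B_L$, and $|B_R|\le(2R+1)^m$, again because $G$ is torsion-free. In particular $|B_{2m^3L}|\le(4m^8+1)^m\le m^{9m}<e^{m^2}$, the last step because $9\ln m<m$. If $|B_{2jL}|<(1-\frac1m)|B_{(2j+2)L}|$ held for all $0\le j<m^3$, we would get $|B_{2m^3L}|>(1-\frac1m)^{-m^3}\ge e^{m^2}$, a contradiction. So for some such $j$ and $R=(2j+1)L$ the sets $Q^-=B_{R-L}$, $Q=B_R$, $Q^+=B_{R+L}$ satisfy $|Q^-|\ge(1-\frac1m)|Q^+|$, and $|Q^+|\le|B_{2m^3L}|\le m^{9m}$. For $y\in P'$ we have $y-Q\subset B_L+B_R\subset Q^+$, and $g\in Q^-$ gives $y-g\in B_L+B_{R-L}\subset Q$, that is, $g\in y-Q$.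
\end{proof}

A pattern reduced to an $L$-dissociated set of size $m$ is called \emph{free}; a pattern reduced to a set $P'$ as in (R) is called \emph{low-rank}.

\section{Random cells}\label{sec:cells}

We recall three standard tools.

\emph{Lov\'asz Local Lemma (symmetric form).} If finitely many events each have probability at most $\pi$, each is mutually independent of all but at most $D$ of the others, and $e\pi(D+1)\le1$, then with positive probability none occurs. Our events are determined by independent random variables, and such an event is mutually independent of all events that share no variable with it.

\emph{Compactness.} Suppose that each of a set of variables takes values in a finite set, each of a set of requirements involves finitely many variables, and every finite set of requirements can be met simultaneously. Then all requirements can be met simultaneously. Indeed, the product of the value sets is compact by Tychonoff's theorem, each requirement defines a closed set, and these sets have the finite intersection property.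

\emph{Chernoff's bound.} A binomial random variable with mean $\mu$ is less than $\mu/2$ with probability at most $e^{-\mu/8}$.

\medskip
Let $Q\subset G$ be finite and nonempty. Say that $z$ \emph{sees} $y$ if $y-z\in Q$. A \emph{$Q$-map} is a map $c:G\to G$ such that $c(y)$ sees $y$ for all $y$, that is, $c(y)\in y-Q$. Its fibers $c^{-1}(z)\subset z+Q$, called \emph{cells}, partition $G$ into sets of at most $|Q|$ points. We want cells that contain large parts of the translates of a pattern $P$. One partition cannot keep all translates whole: if $x,x'\in P$ are distinct and every $t+P$ lies in one cell, then $y$ and $y+(x'-x)$ are in the same cell for all $y$, and cells are infinite. So we use several maps and ask that each translate be served by one of them.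

The \emph{random $Q$-map} is defined as follows. Give each $z\in G$ an independent priority $\rho(z)$, uniform in $[0,1]$, and let $c(y)$ be the element of $y-Q$ with the smallest $\rho$. Only finitely many priorities are considered at a time, so ties have probability $0$. We say that $z$ \emph{precedes} $z'$ if $\rho(z)<\rho(z')$; on any finite set this order is uniformly random. The rule has two virtues: points seen by almost the same elements tend to choose the same one, and the values of $c$ on $t+P$ depend only on the priorities on the finite set $t+P-Q$. Say that $c$ \emph{$h$-captures} $t+P$ if some cell of $c$ contains at least $h$ points of $t+P$.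

\begin{lemma}\label{lem:all}
Let $P,Q\subset G$ be finite and nonempty. Suppose that for each $t$ the random $Q$-map fails to $h$-capture $t+P$ with probability at most $\delta$, and that $e\,\delta^r(|P-Q|^2+1)\le1$. Then there are $Q$-maps $c_1,\dots,c_r$ such that every $t+P$ is $h$-captured by some $c_a$.
\end{lemma}

\begin{proof}
Take $r$ independent random $Q$-maps with priorities $\rho_1,\dots,\rho_r$. Let $F_t$ be the event that none of them $h$-captures $t+P$, so $\Pr(F_t)\le\delta^r$. The event $F_t$ depends only on the $\rho_a(z)$ with $z\in t+P-Q$, and it shares a variable with $F_{t'}$ only if $t'-t\in(P-Q)-(P-Q)$, which allows at most $|P-Q|^2$ values of $t'$. By the Local Lemma, any finite set of the events $F_t$ can be avoided simultaneously. Now regard the values $c_a(y)\in y-Q$ as variables with finite ranges. The requirement for one $t$ involves only the $c_a(y)$ with $y\in t+P$, and compactness gives maps that work for all $t$.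
\end{proof}

\begin{lemma}\label{lem:cellsR}
Let $P$ be low-rank with $Q$ as in \textup{(R)}. There are $Q$-maps $c_1,\dots,c_{20m}$ such that for every $t$ some $c_a$ is constant on $t+P$.
\end{lemma}

\begin{proof}
For $y\in t+P$ we have $t+Q^-\subset y-Q\subset t+Q^+$. Let $z^*$ be the first element of $t+Q^+$. If $z^*\in t+Q^-$, then $z^*$ is the first element of $y-Q$ for every $y\in t+P$, so $c=z^*$ on $t+P$. This has probability $|Q^-|/|Q^+|\ge1-\frac1m$. Apply Lemma~\ref{lem:all} with $h=|P|$, $\delta=1/m$, $r=20m$ and $|P-Q|\le|Q^+|\le m^{9m}$; indeed $e\,m^{-20m}(m^{18m}+1)\le1$.
\end{proof}

For a free pattern $P=\{x_1,\dots,x_m\}$ the natural choice is the box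
\[
Q=\Big\{\sum_ju_jx_j:\ 0\le u_j\le L-1\Big\},\qquad |Q|=L^m,
\]
in which adding $x_i$ is a unit step along the $i$-th axis. Take $m=2$ for a moment and write $t-z=u_1x_1+u_2x_2$. Then $z$ sees $t+x_1$ for $(u_1,u_2)\in[-1,L-2]\times[0,L-1]$ and sees $t+x_2$ for $(u_1,u_2)\in[0,L-1]\times[-1,L-2]$. So $(L-1)^2$ elements see both points, $2L^2-(L-1)^2=L^2+2L-1$ see at least one, and the two points share a cell with probability at least $(L-1)^2/(L^2+2L-1)$.

One could argue in this way for general $m$, but it is too costly. Each map will receive its own color, so with $r$ maps only about a fraction $1/r$ of the captured points can be used. The proof below exhibits $mL^{m-1}$ elements that see exactly one point of $t+P$, among at most $L^m+mL^{m-1}$ that see any. If one of them comes first, $t+P$ is split, and this has probability at least $m/(L+m)>m^{-5}$. To compete with our bound $m^{10m+2}$ for $|P-Q|^2$ we would need more than $2m$ maps, leaving less than one usable point per translate on average. A low-rank pattern has $m^4$ points and can afford $20m$ maps; a free pattern cannot. The remedy is to ask for only half of the points. Then about $m/4$ unlikely events must occur together to spoil a map, and a constant number of maps suffices.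

\begin{lemma}\label{lem:cellsF}
Let $P$ be free and $Q$ the box above. There are $Q$-maps $c_1,\dots,c_{16}$ such that every $t+P$ is $\lceil m/2\rceil$-captured by some $c_a$.
\end{lemma}

\begin{proof}
Fix $t$; intervals denote sets of integers, and $e_i$ is the $i$-th unit vector of $\mathbb Z^m$. If $z$ sees some $t+x_i$, then $t-z=\sum_ju_jx_j$ with $u\in[-1,L-1]^m$ and at most one coordinate equal to $-1$. Two such vectors differ by at most $L$ in each coordinate, so $u$ and $z$ determine each other. Given $u$, the element $z$ sees $t+x_i$ if and only if $\sum_ju_jx_j+x_i=\sum_jv_jx_j$ for some $v\in[0,L-1]^m$. The coordinates of $u+e_i$ lie in $[-1,L]$, so those of $u+e_i-v$ have modulus at most $L$, and the equation forces $v=u+e_i$. Thus $z$ sees $t+x_i$ if and only if $u+e_i\in[0,L-1]^m$. We distinguish: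
\begin{itemize}
\item \emph{inner} elements, with $u\in[0,L-1]^m$; there are $L^m$ of them, and such a $z$ sees $t+x_i$ exactly when $u_i\le L-2$;
\item \emph{outer} elements, with one coordinate $u_i=-1$; there are $T=mL^{m-1}$ of them, and such a $z$ sees only $t+x_i$.
\end{itemize}
Call an inner element \emph{good} if at most $m/4$ coordinates of $u$ equal $L-1$, and \emph{bad} otherwise. Choosing first the set of coordinates equal to $L-1$ and then the fewer than $3m/4$ others, we find at most $2^mL^{3m/4}$ bad elements. So the number $g$ of good elements is at least $L^m(1-2^mm^{-5m/4})\ge L^m/2$.

Let $z^*$ be the first good element. Suppose that no bad element and fewer than $m/4$ outer elements precede $z^*$. It sees at least $3m/4$ points of $t+P$, and such a point $y$ has $c(y)=z^*$ unless it is seen by an element preceding $z^*$. These elements are outer and see one point each, so $c(y)=z^*$ for at least $m/2$ points.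

It remains to bound the probability that the supposition fails. A bad element precedes $z^*$ exactly when the first inner element is bad, which has probability at most $2^mL^{3m/4}/L^m=2^mm^{-5m/4}$. If at least $m/4$ outer elements precede $z^*$, then the first $h_0=\lceil m/4\rceil$ among the outer and good elements are all outer, which has probability
\[
\prod_{j=0}^{h_0-1}\frac{T-j}{T+g-j}\le\Big(\frac Tg\Big)^{h_0}\le\Big(\frac{2m}L\Big)^{h_0}\le(2m^{-4})^{m/4}=2^{m/4}m^{-m}.
\]
The sum is at most $2^{m+1}m^{-m}\le m^{-3m/4}$, since $m^{1/4}\ge2^{7}$. Apply Lemma~\ref{lem:all} with $\delta=m^{-3m/4}$, $r=16$ and $|P-Q|\le mL^m=m^{5m+1}$; indeed $e\,m^{-12m}(m^{10m+2}+1)\le1$.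
\end{proof}

\section{Colors, boards, and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $n\ge m^9$. By Lemma~\ref{lem:dichotomy} we replace each $P_i$ by a free or a low-rank subset, still called $P_i$. Let $Q_i$ and $c_{i,1},\dots,c_{i,r_i}$ be the set and the maps from Lemma~\ref{lem:cellsF} or Lemma~\ref{lem:cellsR}. For each pair $(i,t)$ fix an index $a(i,t)$, an element $z(i,t)$ and a set $\Gamma(i,t)\subset t+P_i$ of $h_i$ points on which $c_{i,a(i,t)}$ takes the value $z(i,t)$. The parameters, together with the edge sizes $s_i$ to be used below, are as follows; in the low-rank case $|Q_i|\le|Q_i^+|$.
\begin{center}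
\begin{tabular}{lccccc}
type of $P_i$ & $|P_i|$ & $|Q_i|$ & $r_i$ & $h_i$ & $s_i$\\
\hline
free & $m$ & $m^{5m}$ & $16$ & $\lceil m/2\rceil$ & $\lceil m/(64k)\rceil$\\
low-rank & $m^4$ & $\le m^{9m}$ & $20m$ & $m^4$ & $\lceil m^3/(40k)\rceil$
\end{tabular}
\end{center}

We have many partitions of $G$, and Lemma~\ref{lem:split} needs one. As in Example~\ref{ex:rows}, a coloring tells each point which partition to obey. The colors are the pairs $(i,a)$ with $1\le i\le k$ and $1\le a\le r_i$.

\begin{lemma}\label{lem:color}
There is a coloring $\chi$ of $G$ such that for all $(i,t)$ at least $s_i$ points of $\Gamma(i,t)$ have color $(i,a(i,t))$.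
\end{lemma}

\begin{proof}
Color the points independently, choosing $i$ uniformly from $\{1,\dots,k\}$ and then $a$ uniformly from $\{1,\dots,r_i\}$. The number of points of $\Gamma(i,t)$ with color $(i,a(i,t))$ is binomial with mean $\mu_i=h_i/(kr_i)$, so $\mu_i\ge m/(32k)$ in the free case and $\mu_i=m^3/(20k)\ge m/(32k)$ in the low-rank case. By Chernoff's bound it is less than $\mu_i/2$ with probability at most $e^{-m/(256k)}$. Otherwise it is an integer at least $\mu_i/2$, hence at least $s_i$. Each $\Gamma(i,t)$ has at most $m^4$ points, and each point lies in exactly $|P_j|\le m^4$ translates of $P_j$, so the event for $(i,t)$ shares variables with at most $km^8$ others. By \eqref{eq:basic}, $k\le m$ and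
\[
1+\ln(km^8+1)\le1+\ln(2m^9)\le11\log_2m\le\frac m{256k},
\]
which is the condition of the Local Lemma. So every finite set of requirements can be met, and compactness finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each $(i,t)$ choose a set $S(i,t)$ of exactly $s_i$ points of $\Gamma(i,t)$ with color $(i,a(i,t))$. For each color $(i,a)$ and each $z\in G$ let
\[
V_{i,a,z}=\{y:\ \chi(y)=(i,a),\ c_{i,a}(y)=z\},\qquad H_{i,a,z}=\{S(i,t):\ a(i,t)=a,\ z(i,t)=z\}.
\]
Each $y$ has one color $(i,a)$ and one value $c_{i,a}(y)$, so the sets $V_{i,a,z}$ partition $G$, and they are finite because $V_{i,a,z}\subset z+Q_i$. The members of $H_{i,a,z}$ are subsets of $V_{i,a,z}$, and every translate $t+P_i$ contains the edge $S(i,t)$. A point lies in $|P_i|$ translates of $P_i$, hence in at most $|P_i|$ edges of its board, and the board has at most $N=|P_i||Q_i|$ edges. By Lemma~\ref{lem:split} it suffices to show that Breaker holds every board.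

\emph{Low-rank boards.} Here $N\le m^{9m+4}\le m^{10m}$, and by \eqref{eq:basic}
\[
\frac{s_i}p\ge\frac{m^3}{40kp}\ge\frac{2^{30}}{40}m^2\ge2^{24}m^2>10m\log_2m+1\ge\log_2N+1 .
\]
Corollary~\ref{cor:count} applies.

\emph{Free boards.} The board is linear by Lemma~\ref{lem:lin}, every point lies in at most $\Delta=m$ edges, $s=s_i\le m$, and $N=m^{5m+1}$, so $\log_2N\le6m\log_2m$. From $s\ge m/(64k)$ and \eqref{eq:m},
\[
\sqrt s\ge\frac{\sqrt m}{8\sqrt k}\ge2^{12}kp\log_2m\ge16p\log_2m,\qquad
s^{3/2}\ge\frac{m\sqrt m}{512k^{3/2}}\ge64\,p\,m\log_2m .
\]
The last quantity exceeds $8p(6m\log_2m+1)$, so Lemma~\ref{lem:linear} applies.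

\emph{The size of $m$.} Let $\alpha=2^{15}k^{3/2}p$ and $m=\lceil64\alpha^2(\log_2\alpha)^2\rceil$. Since $\log_2\alpha\ge15$, we have $\log_2m\le7+2\log_2\alpha+2\log_2\log_2\alpha\le5\log_2\alpha$, so $\alpha\log_2m\le5\alpha\log_2\alpha\le\sqrt m$, which is \eqref{eq:m}. Finally $\alpha^2=2^{30}k^3p^2$ and $\log_2\alpha\le15\log_2(2kp)$ give $m=O(k^3p^2\log^2(2kp))$ with an absolute constant.
\end{proof}

The form of \eqref{eq:m} is dictated by the inequality $s^{3/2}\ge64pm\log_2m$ on free boards, where the coloring leaves edges of size of order $m/k$; all other estimates hold with much room to spare. The bound $n\ge m^9=L\cdot m^4$ enters only in the pigeonhole step of Lemma~\ref{lem:dichotomy}, and torsion-freeness only in the two counting steps of that lemma.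

\begin{remark}
If $n\ge(2m^5+1)^m$, then every pattern has an $L$-dissociated subset of size $m$ by the last statement of Lemma~\ref{lem:dichotomy}, and low-rank patterns never occur. Thus the free case alone proves the conclusion of Theorem~\ref{thm:main} for $n\ge(2m^5+1)^m$, and with it the conjecture with $f(k)=(2m^5+1)^m$, where $m$ satisfies \eqref{eq:m} for $p=1$. The low-rank case is what makes the bound polynomial.
\end{remark}

\begin{thebibliography}{1}

\bibitem{GHG}
\emph{Generalized Harary Games}, \texttt{https://core.ac.uk/download/147062065.pdf}.

\end{thebibliography}
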